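\title{Constant-width arithmetic circuits of polynomial degree have logarithmic depth}

\begin{abstract}
We prove that every function $\{0,1\}^n\to\mathbb Z$ computed by a layered arithmetic circuit over $\{+,\times,-1,0,1,x_1,\dots,x_n\}$ of width $w$, with $s$ layers and syntactic degree at most $d$, is computed by an arithmetic circuit of depth $O(w^2\log(s+d+2))$ over the same basis. It follows that the non-uniform classes $\mathrm{GapNC}^1$ and $\mathrm{GapsSC}^0$ coincide. The proof cuts the circuit at a layer where all degrees have dropped below half and interpolates in the gates of that layer. To avoid division, it works at one prime $p$ at a time, carries along the binomial coefficients $\binom{v}{p^j}$ of all gates $v$, and glues the primes by a B\'ezout identity. The method also gives closure of $\mathrm{GapNC}^1$ under binomial coefficients $\binom fk$ with polynomially bounded $k$, and a version for formal polynomials over fields with more than $d$ elements.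
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Depth, width and degree}

An \emph{arithmetic circuit} on $n$ inputs is a finite directed acyclic graph with a distinguished output node. Its sources, the \emph{leaves}, are labeled by the variables $x_1,\dots,x_n$ or the constants $-1,0,1$. Every other node is a \emph{gate}: it is labeled $+$ or $\times$ and has two children, which may coincide. The \emph{size} is the number of gates and the \emph{depth} is the length of the longest path from a leaf to the output. A \emph{formula} is a circuit whose graph is a tree. Duplicating shared nodes turns a circuit of depth $h$ into a formula of depth $h$, which has at most $2^h$ leaves. The inputs take values in $\{0,1\}$, so a family of circuits, one for each $n$, computes a function $f:\{0,1\}^*\to\mathbb Z$. Families are non-uniform: no relation between the circuits for different $n$ is required. The class $\mathrm{GapNC}^1$ consists of the functions computed by families of polynomial size and depth $O(\log n)$.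

Depth measures parallel time. Width measures the number of registers of a sequential computation. A circuit is \emph{layered} if its gates are arranged in layers $1,2,\dots$ so that each child of a gate is either a gate of the previous layer or a leaf; leaves are available at every layer. The \emph{width} is the largest number of gates in a layer. Leaves are not counted; since a layer uses at most twice its width many leaves, counting them would change the width only by a constant factor. The \emph{syntactic degree}, or simply \emph{degree}, is defined inductively: every leaf, including a constant, has degree $1$; a $+$ gate has the maximum and a $\times$ gate the sum of the degrees of its children. All degrees are at least $1$, so a child never has larger degree than its parent, and we define the degree of a circuit as the degree of its output. The class $\mathrm{GapsSC}^0$ consists of the functions computed by layered families of polynomial size, constant width and polynomially bounded degree.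

Two relations between these resources are known. First, $\mathrm{GapNC}^1\subseteq\mathrm{GapsSC}^0$ \cite{limaye10}; a short proof is recalled in Lemma~\ref{lem:boc}. Second, $\mathrm{GapNC}^1=\mathrm{GapBWBP}$ \cite{caussinus98}, where $\mathrm{GapBWBP}$ is the class of functions given by the total weight of the source-to-sink paths in branching programs of polynomial size and constant width with edge weights from $\{x_1,\dots,x_n,-1,0,1\}$. The question whether the inclusion $\mathrm{GapNC}^1\subseteq\mathrm{GapsSC}^0$ is strict comes from \cite{tradeoffs}:
\begin{quote}
Is every function computed by layered circuits of polynomial size, constant width and polynomial degree also computed by circuits of polynomial size and logarithmic depth?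
\end{quote}
The answer is yes. Throughout, $\mathbb N=\{0,1,2,\dots\}$, the constants $C_0,C_1,\dots$ and those in $O(\cdot)$ are absolute, except that in statements about families the constants in $O(\log n)$ and $n^{O(1)}$ may depend on the family; such statements concern $n\ge2$.

\begin{theorem}\label{thm:depth}
If $f:\{0,1\}^n\to\mathbb Z$ is computed by a layered circuit of width $w\ge1$ with $s\ge1$ layers and syntactic degree at most $d$, then $f$ is computed by an arithmetic circuit over $\{+,\times,-1,0,1,x_1,\dots,x_n\}$ of depth $O(w^2\log(s+d+2))$.
\end{theorem}

The width need not be constant here, and unfolding the circuit gives a formula of size $(s+d+2)^{O(w^2)}$.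

\begin{corollary}\label{cor:equal}
$\mathrm{GapNC}^1=\mathrm{GapsSC}^0$.
\end{corollary}

The proof controls binomial coefficients of gates along with the gates themselves, and this yields a closure property. For an integer $v$, possibly negative, and $k\in\mathbb N$, the number $\binom vk=v(v-1)\cdots(v-k+1)/k!$ is an integer.

\begin{theorem}\label{thm:closure}
Let $f$ be computed by a layered circuit family of polynomial size, constant width and polynomial degree whose leaves, all of degree $1$, are the constants $-1,0,1$ and functions computed by arithmetic circuits over $\{+,\times,-1,0,1,x_1,\dots,x_n\}$ of depth at most $\gamma\log_2 n$, for a common constant $\gamma$. Let $0\le k=k(n)\le n^{O(1)}$ be an integer. Then $f\in\mathrm{GapNC}^1$ and $\binom fk\in\mathrm{GapNC}^1$.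
\end{theorem}

Boolean $\mathrm{NC}^1$ denotes non-uniform families of circuits over $\wedge,\vee,\neg$ with fan-in at most $2$, polynomial size and depth $O(\log n)$.

\begin{corollary}\label{cor:digits}
Let $p$ be a fixed prime, $f\in\mathrm{GapNC}^1=\mathrm{GapsSC}^0$ and $m=m(n)=O(\log n)$. Then the $m$ lowest base-$p$ digits of $f$, that is, the digits of the residue $f\bmod p^m\in\{0,\dots,p^m-1\}$, are computable in Boolean $\mathrm{NC}^1$.
\end{corollary}

Over a field $K$ we let the leaves be variables and arbitrary constants of $K$, again of degree $1$, and let circuits compute formal polynomials in $K[x_1,\dots,x_n]$.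

\begin{theorem}\label{thm:field}
Let $K$ be a field with $|K|>d$. A polynomial computed by a layered circuit over $K$ of width $w\ge1$ with $s\ge1$ layers and syntactic degree at most $d$ has a formula over $K$ with $(s+d+2)^{O(w^2)}$ leaves. Consequently, over an infinite field, circuits of polynomial size, constant width and polynomial syntactic degree have exactly the power of formulas of polynomial size.
\end{theorem}

\subsection{The simplest cases}

The degree bound cannot be dropped. In width $1$, the gate $1+1$ followed by $s$ squarings computes $2^{2^s}$ in $s+1$ layers. On the other hand, a formula with $m$ leaves of absolute value at most $1$ has absolute value at most $2^{m-1}$, because $2^{a-1}+2^{b-1}\le2^{a+b-1}$ for $a,b\ge1$; so functions in $\mathrm{GapNC}^1$ are bounded by $2^{n^{O(1)}}$. The example also shows why constants are given degree $1$: with degree $0$, the degree bound would not exclude it.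

At the other extreme, suppose that every $\times$ gate has a leaf among its children. Then the degree is automatically at most $s+1$, and every gate is an affine function of the gates of the previous layer. The vector formed by $1$ and the gates of a layer is obtained from the previous such vector by a matrix of dimension $w+1$, the output is an entry of a product of at most $s$ matrices, and multiplying them along a balanced binary tree gives logarithmic depth for constant $w$.

What $\mathrm{GapsSC}^0$ adds is the product of two gates, and the degree bound rations such products: in a product of degree $\delta$ at most one factor has degree larger than $\delta/2$. Among the gates of degree in $(\delta/2,\delta]$ the computation is therefore affine, with coefficients of degree at most $\delta/2$, and there are only about $\log_2d$ such scales. A recursion over the scales suggests itself. But a gate of low degree may be used in polynomially many layers, and a recursion that multiplies the formula size by $n^{O(1)}$ at each scale gives only size $n^{O(\log n)}$, that is, depth $O(\log^2n)$. One could guess that this loss is real. The content of Theorem~\ref{thm:depth}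 is that the loss per scale can be made to depend only on the width and on the ratio of the degrees, so that the losses telescope.

\subsection{Plan of the proof}

Section~\ref{sec:formulas} collects three facts about formulas. Section~\ref{sec:cut} shows how to cut a circuit below a gate $v$ so that $v=P(y_1,\dots,y_r)$ for at most $w$ gates $y_t$ of at most half the degree, while the values of $P$ at constants are computed with the help of circuits of width $w-1$. Interpolation turns these values into the coefficients of $P$; over a field this proves Theorem~\ref{thm:field} (Section~\ref{sec:field}). Over $\mathbb Z$ interpolation divides. Section~\ref{sec:binomial} develops an interpolation whose denominators avoid a given prime $p$, Section~\ref{sec:local} runs the recursion with it, and Section~\ref{sec:glue} removes the remaining denominators. Section~\ref{sec:closure} proves Theorem~\ref{thm:closure} and Corollary~\ref{cor:digits}.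

\section{Three facts about formulas}\label{sec:formulas}

We need circuits both for functions and for formal polynomials, so we fix a common setting. Let $R$ be a commutative ring and $L\subseteq R$. A circuit \emph{with leaves from $L$} is defined as above, with leaves labeled by elements of $L$, each of degree $1$. Every node has a value in $R$, which we denote by the same letter as the node. For Theorem~\ref{thm:depth}, $R$ is the ring of functions $\{0,1\}^n\to\mathbb Z$; for Theorem~\ref{thm:field}, $R=K[x_1,\dots,x_n]$.

The first fact, Brent's balancing, says that for formulas polynomial size and logarithmic depth are the same requirement. It lets us bound numbers of leaves instead of depths.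

\begin{lemma}\label{lem:balance}
A formula $F$ with $m$ leaves has the same value as a formula of depth at most $4+4\log_{6/5}m$ whose leaves are leaves of $F$ or $-1,0,1$.
\end{lemma}

\begin{proof}
Induction on $m$. For $m\le5$ the depth of $F$ is at most $m-1\le4$. Let $m\ge6$. Walk down from the root, always to a child with at least as many leaves as its sibling, and stop at the first subformula $G$ with at most $2m/3$ leaves. Its parent has more than $2m/3$ leaves, so $G$ has more than $m/3$. Each gate on the path from $G$ to the root adds or multiplies by a subformula disjoint from $G$, so $F=A\cdot G+B$ with $A,B\in R$ determined by the leaves outside $G$. Let $F_0,F_1$ be the formulas obtained from $F$ by replacing $G$ with the leaf $0$ or $1$. Then $F_0=B$ and $F_1=A+B$, so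
\[
F=\bigl(F_1+(-1)\cdot F_0\bigr)\cdot G+F_0 .
\]
Each of $F_0,F_1,G$ has at most $2m/3+1\le5m/6$ leaves. Balance them by induction; the displayed expression adds depth $4$, and $4+4+4\log_{6/5}(5m/6)=4+4\log_{6/5}m$.
\end{proof}

The second fact, the construction of Ben-Or and Cleve, gives the easy inclusion.

\begin{lemma}\label{lem:boc}
A formula $F$ of depth $h$ with leaves from $L$ is computed by a layered circuit with leaves from $L\cup\{-1,0,1\}$, width at most $4$, at most $3\cdot4^h$ layers and syntactic degree at most $1+2\cdot4^h$.
\end{lemma}

\begin{proof}
Let $E_{ij}$ be the $3\times3$ matrix units. We show by induction on $h$ that for $i\ne j$ and $\varepsilon=\pm1$ the matrix $I+\varepsilon FE_{ij}$ is a product of at most $4^h$ matrices $I\pm\ell E_{ab}$ with $\ell\in L$ and $a\ne b$. For a leaf there is nothing to prove. For $F=f+g$ we have $I+\varepsilon FE_{ij}=(I+\varepsilon fE_{ij})(I+\varepsilon gE_{ij})$, since $E_{ij}^2=0$. For $F=fg$ let $k$ be the third index and put $X=\varepsilon fE_{ik}$, $Z=gE_{kj}$. Then $X^2=Z^2=ZX=0$ and $XZ=\varepsilon fgE_{ij}$, so $(I+X)(I+Z)(I-X)=I+Z+XZ$ and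
\[
(I+X)(I+Z)(I-X)(I-Z)=I+XZ=I+\varepsilon FE_{ij}.
\]
The four factors on the left have the required form by induction.

Now $F$ is the first coordinate of $(I+FE_{13})e_3$, where $e_3=(0,0,1)^T$. Apply the factors one at a time, from right to left, to a vector $u$ that starts as the vector of leaves $e_3$. Applying $I\pm\ell E_{ab}$ replaces $u_a$ by $u_a\pm\ell u_b$. This takes at most three layers: compute $\ell\cdot u_b$, multiply by $-1$ if the sign requires it, and add the result to $u_a$; a coordinate that is not changed in a layer is copied by the gate $u_c+0$. Each layer has at most four gates. The largest degree of a coordinate starts at $1$ and grows by at most $2$ per factor.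
\end{proof}

The third fact is a nested evaluation of a polynomial in the manner of Horner's rule. It uses the first variables less often than the last ones, and we will put the expensive variables first. A \emph{prefix of length $\nu$} of a set $\mathcal E\subset\mathbb N^q$ is a vector $(e_1,\dots,e_\nu)$ with $(e_1,\dots,e_q)\in\mathcal E$.

\begin{lemma}\label{lem:horner}
Let $\mathcal E\subset\mathbb N^q$ be finite and nonempty, and let $z_1,\dots,z_q$ and $C_e$ $(e\in\mathcal E)$ be elements of $R$. Then $\sum_{e\in\mathcal E}C_e z_1^{e_1}\cdots z_q^{e_q}$ is the value of a formula with leaves $C_e$ and $z_\nu$ in which each $C_e$ occurs once and $z_\nu$ occurs at most $\pi_\nu\mu_\nu$ times, where $\pi_\nu$ is the number of prefixes of length $\nu$ and $\mu_\nu=\max_{e\in\mathcal E}e_\nu$.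
\end{lemma}

\begin{proof}
Define a formula $F_\rho$ for each prefix $\rho$, by descending induction on the length. For $\rho=e\in\mathcal E$ let $F_e$ be the leaf $C_e$. For $\rho$ of length $\nu-1<q$ let $F_\rho=\sum_{\epsilon}z_\nu^{\epsilon}\cdot F_{(\rho,\epsilon)}$, where $\epsilon$ ranges over the values for which $(\rho,\epsilon)$ is a prefix, $z_\nu^\epsilon$ is a product of $\epsilon$ leaves, and the factor is omitted for $\epsilon=0$. The formula for the empty prefix has the required value. Each $F_\rho$ occurs once in it, so each prefix $(e_1,\dots,e_\nu)$ contributes exactly $e_\nu\le\mu_\nu$ occurrences of $z_\nu$.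
\end{proof}

\section{Cutting below a gate}\label{sec:cut}

The idea is first visible in width $2$.

\begin{example}\label{ex:cut}
Let $y$ be a gate of degree $d\ge2$ that is alone in its layer, and continue the circuit above it with two registers:
\[
\begin{array}{lll}
\text{next layer:}& g_1=x_1\cdot y,& u_1=y+0,\\
\text{next $k-1$ layers:}& g_{i+1}=g_i+u_i,& u_{i+1}=u_i+x_{i+1}\qquad(1\le i<k),\\
\text{last layer:}& v=g_k\cdot u_k.&
\end{array}
\]
The degrees are $\deg u_i=d$, $\deg g_i=d+1$ and $\delta=\deg v=2d+1$. Unfolding $v$ into a formula produces $k+1$ copies of $y$, namely $k$ in $g_k$ and one in $u_k$. If $y$ is built in the same way from a gate of half its degree, and so on, the factors $k+1$ multiply; this is the loss described in the introduction.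

However, $v=P(y)$ for a polynomial $P(Y)=C_0+C_1Y+C_2Y^2$ whose degree is limited by $\delta/d<3$, however large $k$ is. The formula $C_0+C_1\cdot y+C_2\cdot y\cdot y$ contains only three copies of $y$. Here one can expand by hand and find, for instance, $C_2=x_1+k-1$. In general the coefficients are accessible through the values of $P$:
\begin{equation}\label{eq:lagrange}
C_0=P(0),\quad C_1=\tfrac12\bigl(-P(2)+4P(1)-3P(0)\bigr),\quad C_2=\tfrac12\bigl(P(2)-2P(1)+P(0)\bigr).
\end{equation}
A value $P(\alpha)$ is computed by the upper part of the circuit with $y$ replaced by the constant $\alpha$, and this computation splits. The gates $u_i$, of degree at most $\delta/2$, form a circuit of width $1$ on their own. The gates of degree larger than $\delta/2$ evolve affinely: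
\[
\begin{pmatrix}1\\ v\end{pmatrix}=\begin{pmatrix}1&0\\0&u_k\end{pmatrix}\begin{pmatrix}1&0\\u_{k-1}&1\end{pmatrix}\cdots\begin{pmatrix}1&0\\u_1&1\end{pmatrix}\begin{pmatrix}1&0\\x_1\alpha&0\end{pmatrix}\begin{pmatrix}1\\0\end{pmatrix}.
\]
So $v$ has been reduced to boundedly many copies of a gate of half the degree and polynomially many copies of gates of a narrower circuit. The first reduction happens at most $\log_2\delta$ times in succession and the second at most $w$ times.
\end{example}

The next lemma finds such a cut in every layered circuit. The layer has to be chosen so that two things hold at once: its gates have at most half the degree of $v$, and above it the gates of small degree occupy fewer than $w$ places in each layer. The highest layer below $v$ without a gate of large degree does both. For $w\ge1$, $s\ge1$ put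
\[
h_0=(w+1)\lceil\log_2s\rceil+1 .
\]

\begin{lemma}\label{lem:cut}
Let $L\subseteq R$ contain $0$, $1$ and $2=1+1$. Consider a layered circuit with leaves from $L$, width at most $w\ge1$ and at most $s$ layers, and let $v$ be a gate of degree $\delta$. There are gates $y_1,\dots,y_r$ with $0\le r\le w$, of degrees $d_t\le\delta/2$, and a polynomial $P\in R[Y_1,\dots,Y_r]$ such that:
\begin{itemize}
\item[(a)] $v=P(y_1,\dots,y_r)$, and every monomial $Y^l$ of $P$ satisfies $\sum_tl_td_t\le\delta$;
\item[(b)] for every $\alpha\in L^r$ there is a layered circuit $\mathcal C_\alpha$ with leaves from $L$, width at most $w-1$ and at most $s$ layers such that $P(\alpha)$ is the value of a formula of depth at most $h_0$ whose leaves are elements of $L$ and gates of $\mathcal C_\alpha$ of degree at most $\delta/2$.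
\end{itemize}
\end{lemma}

\begin{proof}
Add an empty layer $0$, and let $v$ lie in layer $m_1$. Call a gate \emph{heavy} if its degree exceeds $\delta/2$ and \emph{light} otherwise. Let $m_0<m_1$ be maximal such that layer $m_0$ contains no heavy gate; $m_0=0$ is allowed. Let $y_1,\dots,y_r$ be the gates of layer $m_0$, and call the layers $m_0+1,\dots,m_1$ the \emph{upper part}. By the maximality of $m_0$, and since $v$ is heavy, every layer of the upper part contains a heavy gate, hence at most $w-1$ light gates.

(a) The children of a gate of the upper part are leaves, gates of the upper part, or some $y_t$. Replacing each $y_t$ by the indeterminate $Y_t$ assigns to every gate $u$ of the upper part a polynomial $P_u\in R[Y]$ with $u=P_u(y)$. Give $Y_t$ the weight $d_t$. The weighted degree of $P_u$ is at most $\deg u$ by induction: a leaf has weighted degree $0\le1$, $Y_t$ has weighted degree $d_t$, and the weighted degree of a sum or product is at most the maximum or the sum of those of the two operands. Put $P=P_v$.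

(b) Fix $\alpha$ and replace each $y_t$ by the leaf $\alpha_t$, so that a gate $u$ of the upper part takes the value $P_u(\alpha)$. The words heavy and light continue to refer to the original degrees. A child of a light gate is not heavy, so it is a leaf (possibly one of the new leaves $\alpha_t$) or a light gate of the previous layer. Hence the light gates of the upper part form a layered circuit $\mathcal C_\alpha$ of width at most $w-1$ with at most $s$ layers, some of which may be empty. Degrees in $\mathcal C_\alpha$ are at most the original ones, because a node of degree $d_t\ge1$ has been replaced by one of degree $1$. Call elements of $L$ and gates of $\mathcal C_\alpha$ \emph{light elements}.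

Call a gate of the upper part \emph{active} if its original degree lies in $(\delta/2,\delta]$; the gate $v$ is active. A child of an active gate has degree at most $\delta$, so it is an active gate of the previous layer or a light element, and in layer $m_0+1$ only the latter is possible. With $g,g'$ denoting active children and $u,u'$ light elements, an active gate has one of the forms
\[
g+g',\qquad g+u=1\cdot g+u\cdot1,\qquad u+u'=(u+u')\cdot1,\qquad u\cdot g,\qquad u\cdot u'=(uu')\cdot1,
\]
where $g+g'$ is $2g$ if $g=g'$. The form $g\cdot g'$ is missing because its degree would exceed $\delta$. For $m_0<m\le m_1$ let $\mathbf g_m\in R^{w+1}$ be the column vector consisting of $1$, the values of the active gates of layer $m$, and zeros, and let $\mathbf g_{m_0}=(1,0,\dots,0)^T$. The list shows that $\mathbf g_m=M_m\mathbf g_{m-1}$ for a matrix $M_m$ whose entries are of the form $0,1,2,u,u+u'$ or $uu'$. So $P(\alpha)$ is an entry of the first column of $M_{m_1}\cdots M_{m_0+1}$, a product of at most $s$ matrices whose entries are formulas of depth at most $1$ in light elements. An entry of a product of two matrices is a sum of $w+1$ products of entries,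 which adds depth at most $w+1$. Splitting the product into halves recursively takes at most $\lceil\log_2s\rceil$ rounds, and the depth is at most $h_0$.
\end{proof}

The case $r=0$ occurs, for instance always when $\delta=1$. Then $\mathbb N^0$ is a single point, $P$ is a constant of $R$, and all interpolation statements below are trivially true. We also record that, by $2^{\lceil\log_2s\rceil}\le2s$,
\begin{equation}\label{eq:h0}
2^{h_0}\le2(2s)^{w+1}.
\end{equation}

\section{The recursion over a field}\label{sec:field}

Over a large field the cut and ordinary interpolation suffice, and the shape of the recursion is easiest to see. For vectors, $k\le l$ means $k_t\le l_t$ for all $t$, and $\Lambda\subset\mathbb N^r$ is \emph{downward closed} if $k\le l\in\Lambda$ implies $k\in\Lambda$.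

\begin{proof}[Proof of Theorem~\ref{thm:field}]
Let $N=s+d+2$, $R=K[x_1,\dots,x_n]$ and $L=K\cup\{x_1,\dots,x_n\}$. We show by induction on $w\ge0$ that in every layered circuit of width at most $w$ with at most $s$ layers, every gate of degree at most $d$ has a formula with at most $N^{c'(w)}$ leaves, where $c'(0)=0$ and $c'(w)=c'(w-1)+O(w)$. This gives $c'(w)=O(w^2)$ and the first claim; an output that is a leaf is its own formula. For $w=0$ there are no gates. Let $w\ge1$, let $v$ be a gate of degree $\delta\le d$, and take $y_t,d_t,P$ from Lemma~\ref{lem:cut}. The exponent vectors of $P$ lie in the downward closed set $\Lambda=\{l\in\mathbb N^r:\sum_tl_td_t\le\delta\}\subseteq\{0,\dots,d\}^r$.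

\emph{Interpolation.} Since $|K|>d$, there are distinct $\xi_0,\dots,\xi_d\in K$. Put $\xi_\alpha=(\xi_{\alpha_1},\dots,\xi_{\alpha_r})$ for $\alpha\in\Lambda$, and let $V$ be the $K$-span of the $Y^l$, $l\in\Lambda$. The polynomial $Q_l=\prod_t\prod_{m<l_t}(Y_t-\xi_m)$ equals $Y^l$ plus a combination of monomials $Y^k$ with $k\le l$, $k\ne l$. As $\Lambda$ is downward closed, the $Q_l$ with $l\in\Lambda$ lie in $V$ and form a basis. Moreover $Q_l(\xi_\alpha)\ne0$ exactly when $\xi_{\alpha_t}\notin\{\xi_m:m<l_t\}$ for all $t$, that is, when $\alpha\ge l$. So the matrix $(Q_l(\xi_\alpha))_{l,\alpha\in\Lambda}$ is triangular for any total order extending $\le$, with nonzero diagonal, and evaluation at the points $\xi_\alpha$ is an isomorphism $V\to K^\Lambda$. Thus there are $\lambda_{l,\alpha}\in K$ such that the coefficient of $Y^l$ in any $H\in V$ is $\sum_\alpha\lambda_{l,\alpha}H(\xi_\alpha)$. Writing $P$ as a combination of monomials in $x$ with coefficients in $V$, we get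
\[
v=\sum_{l\in\Lambda}C_l\,y^l,\qquad C_l=\sum_{\alpha\in\Lambda}\lambda_{l,\alpha}P(\xi_\alpha).
\]

\emph{Coefficients.} By Lemma~\ref{lem:cut}(b), $P(\xi_\alpha)$ is a formula with at most $2^{h_0}$ leaves, each an element of $L$ or a gate of degree at most $d$ in a circuit of width at most $w-1$. By the induction on $w$ and $|\Lambda|\le(d+1)^w$, all $C_l$ together have formulas with a total of at most
\[
B=(d+1)^{2w}\bigl(1+2^{h_0}N^{c'(w-1)}\bigr)\le N^{c'(w-1)+O(w)}
\]
leaves, by \eqref{eq:h0}. The number $B$ does not depend on $v$.

\emph{Occurrences of $y_t$.} Number the $y_t$ so that $d_1\ge d_2\ge\cdots$ and apply Lemma~\ref{lem:horner} with $\mathcal E=\Lambda$. In a prefix $(l_1,\dots,l_t)$ every entry satisfies $l_{t'}\le\delta/d_{t'}\le\delta/d_t$. So $y_t$ occurs at most $(1+\delta/d_t)^w\,\delta/d_t\le(2\delta/d_t)^{w+1}$ times.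

\emph{Induction on the degree.} We claim that every gate of the given circuit of degree $\delta\le d$ has a formula with at most $2B\delta^{3w+3}$ leaves. By induction on $\delta$, using $1\le d_t\le\delta/2$, the copies of the $y_t$ contribute at most
\[
\sum_t\Bigl(\frac{2\delta}{d_t}\Bigr)^{w+1}2B\,d_t^{3w+3}\le w\cdot2B\,2^{w+1}\delta^{w+1}\Bigl(\frac\delta2\Bigr)^{2w+2}=2B\delta^{3w+3}\cdot w2^{-w-1}\le B\delta^{3w+3}
\]
leaves, and the coefficients contribute at most $B\le B\delta^{3w+3}$. This proves the claim, and $2Bd^{3w+3}\le N^{c'(w-1)+O(w)}$ completes the induction on $w$.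

For the second statement let $K$ be infinite. In a layered circuit the number of layers may be taken to be at most the size: layers above the output can be deleted, and so can an empty layer together with everything below it, since the gates just above it have only leaves as children. So the first statement gives formulas of polynomial size. Conversely, a formula of polynomial size is balanced to depth $O(\log n)$ by Lemma~\ref{lem:balance}, and Lemma~\ref{lem:boc} applies.
\end{proof}

The multiplicity $(2\delta/d_t)^{w+1}$ does not involve $s$. Along a chain of cuts with degrees $\delta,\delta',\delta'',\dots$ the ratios multiply to at most $\delta^{w+1}$, and the factors depending only on $w$ occur at most $\log_2\delta$ times; the exponent $3w+3$ absorbs both. The hypothesis $|K|>d$ is used only to find the nodes $\xi_m$. Without it the values need not determine the coefficients: over the field with two elements, $Y$ and $Y^2$ agree at all points.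

\section{Interpolation without dividing by $p$}\label{sec:binomial}

\subsection{Which quantities to carry along}

Theorem~\ref{thm:field} with $K=\mathbb Q$ gives a small formula for $f$ with rational constants. Clearing denominators produces an integral circuit for a multiple $Nf$, and the basis has no division. But two multiples can help each other: from $3f$ and $2f$ one gets $f=3f-2f$. So it suffices to find, for \emph{every} prime $p$, a small formula whose denominators are prime to $p$, that is, with constants in the ring
\[
\mathbb Z_{(p)}=\{a/b:\ a,b\in\mathbb Z,\ b>0,\ p\nmid b\}.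
\]
The coefficients \eqref{eq:lagrange} are admissible for odd $p$ but not for $p=2$. Newton's form of the same interpolation has no denominators in its coefficients:
\[
v=P(0)+\bigl(P(1)-P(0)\bigr)\,y+\bigl(P(2)-2P(1)+P(0)\bigr)\binom y2 .
\]
The price is that we need a formula for the integer-valued function $\binom y2$ as well as for $y$. We must strengthen the induction. If $y=Q(z)$ with $Q$ quadratic at the next cut, then $\binom{Q(Z)}2$ has degree $4$, its Newton form involves $\binom z3$ and $\binom z4$, and its coefficients are integral combinations of the values $\binom{Q(\alpha)}2$.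

Carrying along all $\binom vk$ would avoid denominators altogether, but there are too many of them. Give $\binom{y}{k}$ the weight $k\deg y$, and let $W$ be the weight of the quantity being expanded. The recursion of Section~\ref{sec:local} closes because the weights of the quantities attached to one gate $y$ sum to $O(W)$; the weights $k\deg y\le W$ over all $k$ sum to about $W^2/(2\deg y)$. We therefore keep only a geometric progression of indices, $k=1,p,p^2,\dots$, and recover the other binomial coefficients as polynomials in these. For $p=2$ we have $T\binom T2=(T-2)\binom T2+2\binom T2=3\binom T3+2\binom T2$, so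
\begin{equation}\label{eq:three}
\binom T3=\frac13\,T\binom T2-\frac23\binom T2 ,
\end{equation}
and the denominator is odd. Lemma~\ref{lem:interp} shows that this is a general phenomenon.

\subsection{The cost measure and the basis}

Fix a prime $p$. For $v\in\mathbb Z$ and $i\in\mathbb N$ put $\beta_i(v)=\binom v{p^i}\in\mathbb Z$, so that $\beta_0(v)=v$; for a function $g:\{0,1\}^n\to\mathbb Z$, $\beta_i(g)$ is the function $x\mapsto\beta_i(g(x))$.

A \emph{$p$-formula} is a formula whose leaves are variables $x_1,\dots,x_n$ or constants of $\mathbb Z_{(p)}$, each written as a fraction $a/b$ with $b>0$, $p\nmid b$. A variable costs $1$, and a constant written $a/b$ costs its \emph{length}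
\[
\mathrm{len}(a/b)=1+\log_2(1+|a|)+\log_2b .
\]
Constants are charged by their number of bits because in the end they have to be built from $-1,0,1$. For $g:\{0,1\}^n\to\mathbb Q$ let $\mathrm{cost}_p(g)$ be the least total cost of the leaves of a $p$-formula that agrees with $g$ on $\{0,1\}^n$, and $\infty$ if there is none. The minimum is attained because only finitely many $p$-formulas have cost below a given bound. Joining two formulas by a gate shows that $\mathrm{cost}_p(g_1+g_2)$ and $\mathrm{cost}_p(g_1g_2)$ are at most $\mathrm{cost}_p(g_1)+\mathrm{cost}_p(g_2)$. Hence a formula whose leaves are functions has cost at most the sum of the costs of its leaves.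

Write $l\in\mathbb N$ in base $p$ as $l=\sum_il_{(i)}p^i$ and put
\[
E_l(T)=\prod_i\binom T{p^i}^{l_{(i)}},
\]
a polynomial of degree $\sum_il_{(i)}p^i=l$ with integer values on $\mathbb Z$. For $p=2$ the first ones are $1,\ T,\ \binom T2,\ T\binom T2,\ \binom T4$; for $l<p$ we have $E_l=T^l$, so for large $p$ this is the monomial basis of Section~\ref{sec:field}. For $l\in\mathbb N^r$ put $E_l(Y)=\prod_tE_{l_t}(Y_t)$; at an integer point, $E_l(y)=\prod_{t,i}\beta_i(y_t)^{(l_t)_{(i)}}$.

We use two textbook facts. \emph{Newton's formula}: with $(\Delta g)(T)=g(T+1)-g(T)$, every $g\in\mathbb Q[T]$ satisfies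
\begin{equation}\label{eq:newton}
g(T)=\sum_{k\le\deg g}(\Delta^kg)(0)\binom Tk,\qquad(\Delta^kg)(0)=\sum_{a=0}^k(-1)^{k-a}\binom ka g(a),
\end{equation}
and $(\Delta^kg)(0)=0$ for $k>\deg g$. \emph{Legendre's formula}: the exponent of $p$ in $l!$ is $v_p(l!)=\bigl(l-\sum_il_{(i)}\bigr)/(p-1)$.

\begin{lemma}\label{lem:interp}
Let $\Lambda\subset\mathbb N^r$ be finite, nonempty and downward closed, and let $W\ge1$ be an integer with $l_t\le W$ for all $l\in\Lambda$ and all $t$. There are $\lambda_{l,\alpha}\in\mathbb Z_{(p)}$ $(l,\alpha\in\Lambda)$, written as fractions of length at most $C_0(r+1)(W+1)^3$, such that every $H\in\mathbb Q[Y_1,\dots,Y_r]$ whose monomials have exponent vectors in $\Lambda$ satisfies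
\[
H(Y)=\sum_{l\in\Lambda}\Bigl(\sum_{\alpha\in\Lambda}\lambda_{l,\alpha}H(\alpha)\Bigr)E_l(Y).
\]
\end{lemma}

\begin{proof}
\emph{Change of basis in one variable.} For $0\le l\le W$, formula \eqref{eq:newton} gives $E_l(T)=\sum_{k\le l}A_{l,k}\binom Tk$ with $A_{l,k}=\sum_{a\le k}(-1)^{k-a}\binom kaE_l(a)\in\mathbb Z$. The matrix $A=(A_{l,k})_{0\le l,k\le W}$ is lower triangular. Comparing leading coefficients, its diagonal entries are the multinomial coefficients
\[
A_{l,l}=\frac{l!}{\prod_i\bigl((p^i)!\bigr)^{l_{(i)}}} .
\]
By Legendre's formula,
\[
v_p(l!)=\sum_il_{(i)}\frac{p^i-1}{p-1}=\sum_il_{(i)}\,v_p\bigl((p^i)!\bigr),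
\]
so $p\nmid A_{l,l}$. This is the point where the exponents of $E_l$ have to be the base-$p$ digits of $l$. Thus $\Theta=\det A=\prod_lA_{l,l}$ is a positive integer prime to $p$, the inverse $\kappa=A^{-1}$ is lower triangular with entries in $\mathbb Z_{(p)}$, and $\binom Tk=\sum_{l\le k}\kappa_{k,l}E_l(T)$. Equation \eqref{eq:three} is the row $k=3$ for $p=2$.

\emph{Sizes.} For $0\le a\le W$ we have $0\le E_l(a)\le a^l\le W^W$ (with $0^0=1$), because $\binom am\le a^m$ for $m\ge1$. Hence $|A_{l,k}|\le2^WW^W=(2W)^W$. By Cramer's rule, $\kappa_{k,l}$ is $\pm1$ times a $W\times W$ minor of $A$ divided by $\Theta$. The minor is an integer of absolute value at most $U=W!\,(2W)^{W^2}$, and $\Theta\le\prod_{l\le W}l!\le W^{W(W+1)}$. Since $\log_2(2W)\le W+1$, both $\log_2U$ and $\log_2\Theta$ are $O((W+1)^3)$.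

\emph{Several variables.} For $k\in\mathbb N^r$ put $(\Delta^kH)(0)=\sum_{\alpha\le k}\prod_t(-1)^{k_t-\alpha_t}\binom{k_t}{\alpha_t}H(\alpha)$. For a monomial $H=Y^e$ this number is the product of the numbers $(\Delta^{k_t}T^{e_t})(0)$, so it vanishes unless $k\le e$, and multiplying the identities \eqref{eq:newton} for the $T^{e_t}$ gives $Y^e=\sum_{k\le e}(\Delta^kY^e)(0)\prod_t\binom{Y_t}{k_t}$. As $\Lambda$ is downward closed, linearity yields
\[
H(Y)=\sum_{k\in\Lambda}(\Delta^kH)(0)\prod_t\binom{Y_t}{k_t}.
\]
Substitute $\binom{Y_t}{k_t}=\sum_{l_t\le k_t}\kappa_{k_t,l_t}E_{l_t}(Y_t)$. Only indices $l\le k$ and $\alpha\le k$ with $k\in\Lambda$ occur, so $l,\alpha\in\Lambda$, and the identity holds with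
\[
\lambda_{l,\alpha}=\sum_{k\in\Lambda,\ k\ge l,\ k\ge\alpha}\ \prod_t\kappa_{k_t,l_t}(-1)^{k_t-\alpha_t}\binom{k_t}{\alpha_t}.
\]
This sum has at most $(W+1)^r$ terms, each a fraction with denominator $\Theta^r$ and numerator of absolute value at most $U^r2^{rW}$. So the length is at most $2+r\log_2\bigl((W+1)2^WU\Theta\bigr)=O\bigl((r+1)(W+1)^3\bigr)$.
\end{proof}

An expansion in the basis $E_l$ is a polynomial in the quantities $\beta_i(y_t)$. There are more of these than there are gates $y_t$, about $\log_pW$ for each $t$, and a direct count of prefixes would put their number into the exponent. The exponent stays at $r+1$ because the high digits of $l_t$ together form one number, and that number is small.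

\begin{lemma}\label{lem:expand}
Let $d_1,\dots,d_r\ge1$ and $W\ge1$ be integers, and let $\Lambda\subset\mathbb N^r$ be finite and nonempty with $l_td_t\le W$ for all $l\in\Lambda$ and all $t$. For functions $C_l:\{0,1\}^n\to\mathbb Q$ and $y_t:\{0,1\}^n\to\mathbb Z$,
\[
\mathrm{cost}_p\Bigl(\sum_{l\in\Lambda}C_lE_l(y)\Bigr)\le\sum_{l\in\Lambda}\mathrm{cost}_p(C_l)+\sum_{(t,i):\ p^id_t\le W}\Bigl(\frac{2W}{p^id_t}\Bigr)^{r+1}\mathrm{cost}_p(\beta_i(y_t)).
\]
\end{lemma}

\begin{proof}
Call a pair $(t,i)$ with $p^id_t\le W$ a \emph{letter}, with \emph{weight} $p^id_t$ and value $\beta_i(y_t)$. If $(l_t)_{(i)}\ne0$ then $p^i\le l_t\le W/d_t$, so every nonzero digit sits at a letter. Order the letters by non-increasing weight, let $z_1,\dots,z_q$ be their values, and identify $l\in\Lambda$ with its vector of digits $e\in\mathbb N^q$, so that $E_l(y)=z_1^{e_1}\cdots z_q^{e_q}$. Apply Lemma~\ref{lem:horner}. Let the $\nu$-th letter be $(t_0,i_0)$, of weight $\omega\le W$. A prefix of length $\nu$ involves only letters of weight at least $\omega$, that is, digits $(l_t)_{(i)}$ with $i\ge k_t$, where $k_t$ is the least $k\ge0$ with $p^kd_t\ge\omega$. These digits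 are determined by the $r$ numbers $\lfloor l_t/p^{k_t}\rfloor$, and each of them is at most $(W/d_t)/(\omega/d_t)=W/\omega$. So there are at most $(1+W/\omega)^r\le(2W/\omega)^r$ prefixes. Also $e_\nu\le l_{t_0}/p^{i_0}\le W/\omega$. Hence $z_\nu$ occurs at most $(2W/\omega)^{r+1}$ times.
\end{proof}

\subsection{Binomial coefficients of a shallow formula}

The coefficients in the recursion will involve $\beta_j(P(\alpha))$, where $P(\alpha)$ is the shallow formula of Lemma~\ref{lem:cut}(b). We need to pass the $\beta_i$ through its gates one at a time. For $p=2$ and $i=1$ the rules are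
\[
\binom{a+b}2=\binom a2+ab+\binom b2,\qquad\binom{ab}2=2\binom a2\binom b2+\binom a2b+a\binom b2,
\]
the second by multiplying $a^2=2\binom a2+a$ and $b^2=2\binom b2+b$. In general $\beta_k(a\circ b)$ is a polynomial in the $\beta_i(a),\beta_i(b)$ with $i\le k$. The formula has logarithmic depth, so we can afford only a constant loss per level. The lower $\beta_i$ occur many times, but they are cheaper, and the factor $p^{4k}$ in the next bound balances the two effects.

\begin{lemma}\label{lem:binform}
Let $j\ge0$ and $M=p^j$. Let $F$ be a formula of depth at most $h$ whose leaves are functions $g:\{0,1\}^n\to\mathbb Z$ with $\mathrm{cost}_p(\beta_i(g))\le S$ for all $i\le j$. Then for every $k\le j$,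
\[
\mathrm{cost}_p(\beta_k(F))\le33^hp^{4k}(C_1M^7+S).
\]
\end{lemma}

\begin{proof}
Induction on $h$. For a leaf this is the hypothesis. Let $F=F_1\circ F_2$ with $\circ\in\{+,\times\}$, let $W=p^k$ and $H(Y_1,Y_2)=\binom{Y_1\circ Y_2}{W}$, which has degree at most $W$ in each variable. Lemma~\ref{lem:interp} with $\Lambda=\{0,\dots,W\}^2$ gives $\beta_k(F)=\sum_lC_lE_l(F_1,F_2)$ with constants $C_l=\sum_\alpha\lambda_{l,\alpha}H(\alpha)$. Here $H(\alpha)$ is an integer with $0\le H(\alpha)\le(2W^2)^W$, of length $O(W^2)$, and $\lambda_{l,\alpha}$ has length $O(W^3)$. There are $(W+1)^4\le16W^4$ pairs $(l,\alpha)$, so $\sum_l\mathrm{cost}_p(C_l)\le C_1W^7\le C_1M^7$ for a suitable absolute constant $C_1$. Put $X=C_1M^7+S$. Lemma~\ref{lem:expand} with $r=2$, $d_1=d_2=1$ and the induction hypothesis give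
\[
\mathrm{cost}_p(\beta_k(F))\le C_1M^7+\sum_{i\le k}2\cdot8p^{3(k-i)}\cdot33^{h-1}p^{4i}X\le X+32\cdot33^{h-1}p^{4k}X\le33^hp^{4k}X,
\]
because $p^{3(k-i)}p^{4i}=p^{3k}p^i$ and $\sum_{i\le k}p^i\le2p^k$.
\end{proof}

\section{The recursion at one prime}\label{sec:local}

We now bound the cost of $\beta_j(v)$ for all gates $v$ and all $j$ whose weight $p^j\deg v$ is at most a fixed bound $D$. This set of quantities is closed under the cut, since an expansion of weight $W$ involves only letters of weight at most $W$. The interpolation nodes $0,\dots,D$ must be allowed as leaves, because the induction on the width is applied to circuits in which they have been substituted. General leaf functions are allowed for the sake of Theorem~\ref{thm:closure}.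

\begin{proposition}\label{prop:local}
Let $p$ be a prime and let $D\ge2$, $s\ge1$, $w\ge0$ be integers. Let $\mathcal G$ be a set of functions $\{0,1\}^n\to\mathbb Z$, let $L=\mathcal G\cup\{-1,0,\dots,D\}$, and let $S_0\ge1$ satisfy $\mathrm{cost}_p(\beta_i(g))\le S_0$ for every $g\in L$ and every $i\ge0$ with $p^i\le D$. In a layered circuit with leaves from $L$, width at most $w$ and at most $s$ layers, every gate $v$ of degree $\delta$ and every $j\ge0$ with $p^j\delta\le D$ satisfy
\[
\mathrm{cost}_p(\beta_j(v))\le S_0(s+D)^{c(w)},
\]
where $c(0)=0$, $c(w)$ depends only on $w$, and $c(w)=O(w^2)$ for $w\ge1$.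
\end{proposition}

\begin{proof}
Induction on $w$, with $p,D,s,\mathcal G,S_0$ fixed. For $w=0$ there are no gates. Let $w\ge1$, $N=s+D\ge3$ and $S'=S_0N^{c(w-1)}\ge S_0$.

\emph{Expansion.} Fix a gate $v$ of degree $\delta$ and $j$ with $W=p^j\delta\le D$. Apply Lemma~\ref{lem:cut} in the ring $R$ of functions $\{0,1\}^n\to\mathbb Z$; the set $L$ contains $0,1,2$ because $D\ge2$. For $x\in\{0,1\}^n$ let $P_x\in\mathbb Z[Y]$ be obtained from $P$ by evaluating its coefficients at $x$, and put $H_x(Y)=\binom{P_x(Y)}{p^j}\in\mathbb Q[Y]$. This is a polynomial of degree $p^j$ in $P_x$, so by part (a) its exponent vectors lie in the downward closed set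
\[
\Lambda=\Bigl\{l\in\mathbb N^r:\ \sum_tl_td_t\le W\Bigr\}\subseteq\{0,\dots,W\}^r,\qquad|\Lambda|\le(D+1)^w .
\]
Apply Lemma~\ref{lem:interp} to $H_x$ and evaluate at $Y_t=y_t(x)$. The numbers $\lambda_{l,\alpha}$ do not depend on $x$, and $H_x(\alpha)=\beta_j(P_x(\alpha))$, so we obtain an identity of functions:
\begin{equation}\label{eq:expansion}
\beta_j(v)=\sum_{l\in\Lambda}C_l\,E_l(y),\qquad C_l=\sum_{\alpha\in\Lambda}\lambda_{l,\alpha}\,\beta_j\bigl(P(\alpha)\bigr).
\end{equation}

\emph{Coefficients.} Fix $\alpha\in\Lambda$. Then $0\le\alpha_t\le D$, so $\alpha\in L^r$, and by Lemma~\ref{lem:cut}(b) the function $P(\alpha)$ is a formula of depth at most $h_0$ whose leaves $u$ are of two kinds. Let $i\le j$. If $u\in L$, then $p^i\le D$ gives $\mathrm{cost}_p(\beta_i(u))\le S_0\le S'$. If $u$ is a gate of $\mathcal C_\alpha$ of degree at most $\delta/2$, then $p^i\deg u\le p^j\delta\le D$, and the induction hypothesis for width $w-1$ gives $\mathrm{cost}_p(\beta_i(u))\le S'$. Lemma~\ref{lem:binform} with $k=j$, $M=p^j\le D$ and $S=S'$ yields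
\[
\mathrm{cost}_p\bigl(\beta_j(P(\alpha))\bigr)\le B_1=33^{h_0}D^4(C_1D^7+S').
\]
With the length bound of Lemma~\ref{lem:interp},
\begin{equation}\label{eq:B}
\sum_{l\in\Lambda}\mathrm{cost}_p(C_l)\le B=(D+1)^{2w}\bigl(C_0(w+1)(D+1)^3+B_1\bigr).
\end{equation}
The number $B$ does not depend on $v$ and $j$. By \eqref{eq:h0}, $33^{h_0}\le(2^{h_0})^6\le64\,N^{12(w+1)}$, since $2s\le N^2$. Together with $D+1\le N$, $N\ge3$, $S'\ge1$ and $w\ge1$ this gives $B\le S'N^{C_2w}$.

\emph{Induction on the degree.} The step from $\beta_j(v)$ to a letter $\beta_i(y_t)$ replaces the pair $(\delta,W)$ by $(d_t,\omega)$ with $\omega=p^id_t$. The weight need not decrease (take $p=2$, $d_t=\delta/2$, $i=j+1$), while the multiplicity of the letter is a power of $2W/\omega$. So the bound needs two factors: a power of $W$ that absorbs the ratios $W/\omega$, and a power of $\delta$ that pays for the remaining constants out of the halving of the degree. We claim that for every gate $v$ of the given circuit, of degree $\delta$, and every $j$ with $W=p^j\delta\le D$,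
\begin{equation}\label{eq:potential}
\mathrm{cost}_p(\beta_j(v))\le2B\,\delta^{2w+3}\,W^{w+2}.
\end{equation}
We use strong induction on $\delta$. Apply Lemma~\ref{lem:expand} to \eqref{eq:expansion}. Its letters $\beta_i(y_t)$ have $\omega\le W\le D$ and $d_t\le\delta/2$, so \eqref{eq:potential} holds for them; for $\delta=1$ there are none. By \eqref{eq:B} and $r\le w$,
\begin{align*}
\mathrm{cost}_p(\beta_j(v))&\le B+\sum_t\ \sum_{i:\ \omega=p^id_t\le W}\Bigl(\frac{2W}\omega\Bigr)^{w+1}2B\Bigl(\frac\delta2\Bigr)^{2w+3}\omega^{w+2}\\
&=B+2B\,\delta^{2w+3}\,W^{w+1}\,2^{-w-2}\sum_t\ \sum_{i:\ p^id_t\le W}p^id_t .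
\end{align*}
For fixed $t$ the weights $p^id_t\le W$ form a geometric progression of ratio at least $2$, so their sum is at most $2W$. The second term is therefore at most $2B\delta^{2w+3}W^{w+2}\cdot w2^{-w-1}\le B\delta^{2w+3}W^{w+2}$, and the first term is at most the same quantity. This proves \eqref{eq:potential}.

As $\delta,W\le D$, we conclude $\mathrm{cost}_p(\beta_j(v))\le2BD^{3w+5}\le S_0N^{c(w-1)+C_3w}$ with $C_3$ absolute. So $c(w)=C_3w(w+1)/2$ works.
\end{proof}

\section{Gluing the primes}\label{sec:glue}

The bound of Proposition~\ref{prop:local} does not depend on $p$. This matters, because the primes that we have to use are the prime divisors of a denominator that is not known in advance, and they may be large.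

\begin{lemma}\label{lem:glue}
Let $f:\{0,1\}^n\to\mathbb Z$ and $S\ge2$ be such that $\mathrm{cost}_p(f)\le S$ for every prime $p$. Then $f$ has an arithmetic circuit over $\{+,\times,-1,0,1,x_1,\dots,x_n\}$ of depth $O(\log S)$.
\end{lemma}

\begin{proof}
An integer whose absolute value has at most $m\ge2$ bits has a circuit of depth $O(\log m)$ over $\{-1,0,1\}$: write the absolute value as a sum of at most $m$ powers $2^i$ with $i<m$, compute $2^i$ as a balanced product of $i$ copies of $1+1$, add along a balanced tree, and multiply by $-1$ if needed.

\emph{Step 1: for every prime $p$ there is an integer $N_p\ge1$ with $p\nmid N_p$ and $S^{O(1)}$ bits such that $N_pf$ has a circuit of depth $O(\log S)$.} Take a $p$-formula for $f$ of cost at most $S$. Each leaf costs at least $1$, so there are at most $S$ leaves, and by Lemma~\ref{lem:balance} we may replace the formula by one of depth $O(\log S)$ with $S^{O(1)}$ leaves, each a variable or a fraction $a/b$ with $p\nmid b$ whose numerator and denominator have $O(S)$ bits. To each node $g$ we assign an integer $q_g\ge1$ prime to $p$ and an integral circuit for $q_gg$: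
\begin{itemize}
\item for a constant $a/b$, $q_g=b$ and $q_gg=a$;
\item for a variable, $q_g=1$ and $q_gg=g$;
\item for $g=g_1+g_2$, $q_g=q_{g_1}q_{g_2}$ and $q_gg=q_{g_2}\cdot(q_{g_1}g_1)+q_{g_1}\cdot(q_{g_2}g_2)$;
\item for $g=g_1g_2$, $q_g=q_{g_1}q_{g_2}$ and $q_gg=(q_{g_1}g_1)\cdot(q_{g_2}g_2)$.
\end{itemize}
Each $q_g$ is the product of the numbers $q$ of the leaves below $g$, so it has $S^{O(1)}$ bits. We compute the integers $a$ and $q_g$ by separate circuits, of depth at most some $h_1=O(\log S)$. By induction, the circuit for $q_gg$ has depth at most $h_1+2\,\mathrm{depth}(g)=O(\log S)$. Let $N_p$ be the number $q$ of the root.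

\emph{Step 2.} If $N_2=1$ we are done. Otherwise let $p$ range over the prime divisors of $N_2$; there are at most $\log_2N_2=S^{O(1)}$ of them. A prime dividing $N_2$ is one of these $p$, and it does not divide $N_p$. So $N_2$ and the numbers $N_p$ have greatest common divisor $1$, and there are integers $0\le c_p<N_2$ with $\sum_{p\mid N_2}c_pN_p\equiv1\pmod{N_2}$. Put $c_0=\bigl(1-\sum_pc_pN_p\bigr)/N_2\in\mathbb Z$. All these integers have $S^{O(1)}$ bits, and
\[
f=c_0\cdot(N_2f)+\sum_{p\mid N_2}c_p\cdot(N_pf)
\]
is a sum of $S^{O(1)}$ terms of depth $O(\log S)$, which we add along a balanced tree.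
\end{proof}

The prime factors of $N_2$ and the coefficients $c_p$ are wired into the circuit; we use here that families are non-uniform.

\begin{proof}[Proof of Theorem~\ref{thm:depth}]
If the output is a leaf there is nothing to prove. Otherwise let $D=\max(2,d)$ and $\mathcal G=\{x_1,\dots,x_n\}$, and let $p$ be any prime. On Boolean inputs $\beta_0(x_k)=x_k$ and $\beta_i(x_k)=0$ for $i\ge1$, each of cost at most $1$. For an integer constant $c$ we have $\binom{-1}{m}=\pm1$ and $0\le\binom cm\le2^c\le2^D$ for $0\le c\le D$, so $\beta_i(c)$ has length at most $D+2$. Thus $S_0=D+2$ satisfies the hypothesis of Proposition~\ref{prop:local} for every prime $p$. The output gate has degree at most $D$, so the case $j=0$ gives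
\[
\mathrm{cost}_p(f)\le S=(D+2)(s+D)^{c(w)}\le(s+d+2)^{O(w^2)}
\]
with $S$ independent of $p$. Lemma~\ref{lem:glue} gives depth $O(\log S)=O(w^2\log(s+d+2))$.
\end{proof}

The restriction to Boolean inputs enters exactly in the values $\beta_i(x_k)=0$, which start the induction. For a formal variable this step fails: $\binom x2=\frac12x^2-\frac12x$ has coefficients outside $\mathbb Z_{(2)}$, so no formula with constants in $\mathbb Z_{(2)}$ computes it as a polynomial.

\begin{proof}[Proof of Corollary~\ref{cor:equal}]
Let $f\in\mathrm{GapsSC}^0$. As at the end of the proof of Theorem~\ref{thm:field}, the number $s$ of layers may be taken to be at most the size. Theorem~\ref{thm:depth} with $w=O(1)$ and $s,d=n^{O(1)}$ gives circuits of depth $O(\log n)$, and unfolding them gives formulas of the same depth and size $2^{O(\log n)}=n^{O(1)}$. So $f\in\mathrm{GapNC}^1$. Conversely, unfold a circuit of depth $h=O(\log n)$ into a formula of depth $h$ and apply Lemma~\ref{lem:boc}: the width is at most $4$, and the size and the degree are $O(4^h)=n^{O(1)}$.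
\end{proof}

\section{Binomial coefficients and digits}\label{sec:closure}

For $k\ge2$ the polynomial $\binom Tk$ does not have integer coefficients, so a circuit for $\binom fk$ cannot be obtained by feeding $f$ into a fixed integral circuit. In special cases Boolean inputs help visibly, as in $\binom{x_1+\dots+x_n}2=\sum_{a<b}x_ax_b$ on $\{0,1\}^n$. In general, Proposition~\ref{prop:local} supplies the $\beta_j(f)$, and one more interpolation assembles $\binom fk$ from them.

\begin{proof}[Proof of Theorem~\ref{thm:closure}]
Fix $n$. Let $w=O(1)$ bound the width, let $s=n^{O(1)}$ bound the number of layers and $d=n^{O(1)}$, $d\ge1$, the degree, and let $D=\max(2,d,kd)=n^{O(1)}$. Let $\mathcal G$ be the set of leaf functions and $p$ any prime. All bounds $n^{O(1)}$ below are independent of $p$.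

Unfold the circuit for $g\in\mathcal G$ into a formula of depth at most $\gamma\log_2n$ with leaves $x_a,-1,0,1$. For these leaves every $\beta_i$ is a variable or one of $-1,0,1$, of cost at most $2$. Lemma~\ref{lem:binform}, with $j$ maximal such that $p^j\le D$, gives $\mathrm{cost}_p(\beta_i(g))\le33^{\gamma\log_2n}D^4(C_1D^7+2)=n^{O(1)}$ whenever $p^i\le D$, uniformly in $g$. For the constants $-1,\dots,D$ the bound $D+2$ from the proof of Theorem~\ref{thm:depth} holds. So Proposition~\ref{prop:local} applies with $S_0=n^{O(1)}$. If the output has degree $\delta\le d$ and $j=0$ or $p^j\le k$, then $p^j\delta\le D$, and hence $\mathrm{cost}_p(\beta_j(f))\le S_1=S_0(s+D)^{c(w)}=n^{O(1)}$; if the output is a leaf, this holds by the choice of $S_0$.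

For $k=0$ we have $\binom fk=1$. For $k\ge1$ apply Lemma~\ref{lem:interp} with $r=1$, $H=\binom Yk$, $\Lambda=\{0,\dots,k\}$, $W=k$, and then Lemma~\ref{lem:expand} with $d_1=1$, $W=k$. The values $H(\alpha)$, $\alpha\in\Lambda$, are $0$ or $1$, of length at most $2$, so
\[
\mathrm{cost}_p\Bigl(\binom fk\Bigr)\le(k+1)^2\bigl(2C_0(k+1)^3+2\bigr)+\sum_{i:\ p^i\le k}\Bigl(\frac{2k}{p^i}\Bigr)^2S_1\le n^{O(1)},
\]
the last sum being at most $8k^2S_1$. Lemma~\ref{lem:glue}, applied to $f$ and to the integer-valued function $\binom fk$, gives circuits of depth $O(\log n)$, which unfold to polynomial size.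
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:digits}]
Lucas' theorem states that $\binom ab\equiv\prod_i\binom{a_{(i)}}{b_{(i)}}\pmod p$ for $a,b\in\mathbb N$. The number $b=p^i$ has a single nonzero digit, equal to $1$, so $\binom a{p^i}\equiv a_{(i)}\pmod p$ for $a\ge0$. To treat negative values, note that $a\mapsto\binom a{p^i}\bmod p$ is periodic on $\mathbb Z$ with period $p^{i+1}$. Indeed, Vandermonde's identity, which holds as an identity of polynomials in $a$, gives
\[
\binom{a+p^{i+1}}{p^i}=\sum_{b=0}^{p^i}\binom a{p^i-b}\binom{p^{i+1}}b ,
\]
and $p\mid\binom{p^{i+1}}b$ for $1\le b\le p^i$, again by Lucas' theorem. For $i<m$ the integers $f(x)$ and $f(x)\bmod p^m$ are congruent modulo $p^{i+1}$, so the $i$-th digit of $f(x)\bmod p^m$ is $\binom{f(x)}{p^i}\bmod p$.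

A function $f\in\mathrm{GapNC}^1$ satisfies the hypothesis of Theorem~\ref{thm:closure} through the one-gate circuits $f+0$, and $p^i<p^m=n^{O(1)}$ for $i<m$. For each $n$ let $i(n)<m(n)$ be an index for which the least depth of an arithmetic circuit for $\binom f{p^i}$ is largest. Theorem~\ref{thm:closure} with $k(n)=p^{i(n)}$ bounds this depth by $O(\log n)$, so all $\binom f{p^i}$ with $i<m$ have formulas of depth $O(\log n)$ with a common constant. Evaluate each of them modulo $p$: a residue is stored in $\lceil\log_2p\rceil$ bits, and addition and multiplication of residues are Boolean circuits of constant size, because $p$ is fixed. The $m$ resulting Boolean circuits have depth $O(\log n)$ and polynomial total size.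
\end{proof}

\begin{thebibliography}{9}

\bibitem{caussinus98}
Caussinus et al., 1998.

\bibitem{limaye10}
Limaye et al., 2010.

\bibitem{tradeoffs}
\emph{Resource Trade-Offs In Syntactically Multilinear Arithmetic Circuits},
\texttt{https://\allowbreak publications.iitm.ac.in/\allowbreak publication/\allowbreak resource-\allowbreak trade-\allowbreak offs-\allowbreak in-\allowbreak syntactically-\allowbreak multilinear-\allowbreak arithmetic/\allowbreak pdf/\allowbreak postprint-\allowbreak resource-\allowbreak trade-\allowbreak offs-\allowbreak in-\allowbreak syntactically-\allowbreak multilinear-\allowbreak arithmetic.pdf}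

\end{thebibliography}
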